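# Corners of nil-clean rings

Throughout, rings are associative with identity unless we say otherwise, and $1$ also denotes an identity matrix of the appropriate size.

## 1. Nil-clean elements, corners, and unions of matrix rings

**Definition (nil-clean).** An element $a$ of a ring $R$ is *nil-clean in $R$* if $a=f+n$ with $f=f^2\in R$ and $n\in R$ nilpotent. The ring $R$ is *nil-clean* if all its elements are. We use the same words for elements of a ring without identity.

*Examples.* In a field the only nilpotent is $0$ and the only idempotents are $0,1$, so $\mathbb F_2$ is the only nil-clean field. The ring $\mathbb Z/4$ is nil-clean: $2=0+2$ and $3=1+2$. In $M_2(\mathbb F_2)$,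
$$\begin{pmatrix}0&1\\1&1\end{pmatrix}=\begin{pmatrix}0&0\\1&1\end{pmatrix}+\begin{pmatrix}0&1\\0&0\end{pmatrix},\tag{1}$$
where the first summand is idempotent and the second squares to $0$.

Three facts will be used silently. A ring homomorphism, unital or not, sends an idempotent plus a nilpotent to an idempotent plus a nilpotent. In particular nil-cleanness of an element is invariant under conjugation. A block-diagonal sum of nil-clean matrices is nil-clean, and so is a tuple of nil-clean elements in a finite product of rings.

**Definition (corner).** If $e=e^2\in R$, the *corner ring* is $eRe=\{ere:r\in R\}$, a ring with identity $e$. The corner is *full* if $ReR=R$, where $ReR$ is the two-sided ideal generated by $e$.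

*Example.* For $R=M_N(K)$ over a field and $e=1_r\oplus0_{N-r}$, the corner consists of the upper left $r\times r$ blocks, so $eRe\cong M_r(K)$. It is full if $r\ge1$, since $M_N(K)$ is simple. We recall the textbook fact that $R$ and $eRe$ are Morita equivalent whenever $ReR=R$. A property of rings is *Morita invariant* if it passes between Morita equivalent rings. For example, being simple is Morita invariant; being commutative is not, by $K$ and $M_2(K)$.

**Definition (direct limit along injections).** For injective unital ring homomorphisms $R_0\to R_1\to R_2\to\cdots$, the limit $\varinjlim R_i$ is the union of the $R_i$ after each is identified with its image in the next. Finitely many elements always lie in one common $R_i$. An element of $R_i$ is idempotent, or nilpotent, in the limit exactly when it is so in $R_i$.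

*Example.* With $A\mapsto A\oplus A$ as connecting maps, $\varinjlim M_{2^i}(\mathbb F_2)$ identifies a matrix with its block-diagonal double.

**Definition (finitary matrices).** For a ring $S$, $M_\infty(S)$ is the ring without identity of $\mathbb N\times\mathbb N$ matrices over $S$ with finitely many nonzero entries.

*Example.* The matrix unit $e_{11}$ is an idempotent of $M_\infty(S)$. We regard $M_m(S)$ as the upper left corner, so $M_\infty(S)=\bigcup_m M_m(S)$, and $x\in M_m(S)$ is the same element as $x\oplus0_m\in M_{2m}(S)$.

**Definition (Frobenius on $\mathbb F_4$).** Write $k=\mathbb F_4=\{0,1,\omega,\bar\omega\}$, where $\bar\omega=\omega+1=\omega^2$ and $\omega\bar\omega=1$. The map $\sigma(a)=a^2$ is an automorphism of $k$ with $\sigma^2=1$ and fixed field $\mathbb F_2$. It acts entrywise on matrices and coefficientwise on polynomials.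

*Example.* $\sigma\begin{pmatrix}1&\omega\\0&\bar\omega\end{pmatrix}=\begin{pmatrix}1&\bar\omega\\0&\omega\end{pmatrix}$.

**Definition (companion matrix).** For a monic $g\in K[x]$, $C(g)$ is the matrix of multiplication by $x$ on $K[x]/(g)$ in the basis $1,x,\dots,x^{\deg g-1}$.

*Example.* Over $\mathbb F_2$, $C(x^2+x+1)=\begin{pmatrix}0&1\\1&1\end{pmatrix}$, the matrix in (1).

If $g$ has degree $N$, then $\operatorname{tr}C(g)$ is minus the coefficient of $x^{N-1}$ in $g$. Comparing coefficients gives $\operatorname{tr}C(gh)=\operatorname{tr}C(g)+\operatorname{tr}C(h)$. We write $A\sim B$ for similar (conjugate) matrices. If $g,h$ are coprime, the Chinese remainder theorem gives $C(gh)\sim C(g)\oplus C(h)$. Every square matrix over a field is similar to a direct sum of companion matrices of powers of irreducible polynomials.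

**Definition (locally finite, von Neumann regular).** A ring is *locally finite* if every finite subset lies in a finite subring. It is *von Neumann regular* if for each $a$ there is $b$ with $aba=a$.

*Examples.* An algebraic closure of $\mathbb F_2$ is locally finite: finitely many elements lie in a finite subfield. Every field is von Neumann regular (take $b=a^{-1}$ or $b=0$), and so is every matrix ring over a field. Indeed, write $a=P(1_r\oplus0)Q$ with $P,Q$ invertible and take $b=Q^{-1}(1_r\oplus0)P^{-1}$.

We write $A^{\oplus a}$ for an $a$-fold block sum and $0_n$ for the $n\times n$ zero matrix. From linear algebra over a field $K$ we recall: a nilpotent matrix has trace $0$ and no nonzero eigenvalue; an idempotent matrix has trace $\operatorname{rank}\cdot1_K$; and, by Fitting's lemma, every square matrix is similar to $A_0\oplus N_0$ with $A_0$ invertible and $N_0$ nilpotent.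

## 2. Does nil-cleanness pass from $R$ to $eRe$?

With these words in place, the problem is short. It is taken from the paper "Nil-clean rings of nilpotency index at most two with application to involution-clean rings", which records it as unknown:

*If $R$ is a nil-clean ring and $e=e^2\in R$, must the corner $eRe$ be nil-clean?*

We shall prove that the answer is **no**. Theorem 1 gives a nil-clean $R$ with a corner that is not nil-clean. Theorem 2 makes $R$ simple and locally finite, so the corner is full and nil-cleanness is not Morita invariant. Theorem 3 is a positive result: the *center* of every corner of a nil-clean ring is nil-clean.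

## 3. Central idempotents and matrix rings over fields

If $e$ is central, then $r\mapsto er$ is a surjective ring homomorphism $R\to eRe$, so $eRe$ is nil-clean. This covers all commutative $R$.

Next take $R=M_N(K)$ with $K$ a field and $N\ge 1$. Suppose $R$ is nil-clean and let $c\in K$. Write $c\cdot1=f+n$. Some nonzero vector is an eigenvector of $f$ with eigenvalue $0$ or $1$, and it is then an eigenvector of $n=c\cdot1-f$ with eigenvalue $c$ or $c-1$. Since $n$ is nilpotent, $c\in\{0,1\}$. So $K=\mathbb F_2$, and every corner is isomorphic to some $M_r(\mathbb F_2)$, which is nil-clean (Corollary 6 below). For matrix rings over fields the answer is therefore yes.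

We keep one lesson: over $k=\mathbb F_4$, the scalar $\omega$ is never nil-clean in $M_N(k)$, so a counterexample cannot be $M_N(k)$ itself.

## 4. Compressing a decomposition to the corner

The first thing to try is to compress. Let $x\in eRe$ and $x=f+n$ in $R$. Then $x=efe+ene$. If $efe$ were idempotent and $ene$ nilpotent, we would be done. But $efe-(efe)^2=ef(1-e)fe$, and nothing makes this vanish. The following example shows that compression can fail, and that no cleverer choice of decomposition can repair it.

**Example A.** Over $k$, let $A=\begin{pmatrix}1&1\\\omega&1\end{pmatrix}$ and $e=1_2\oplus0_2\in M_4(k)$. The characteristic polynomial of $A$ is $\lambda^2+1+\omega=\lambda^2+\bar\omega=(\lambda+\omega)^2$, so $A$ is non-scalar with the double eigenvalue $\omega$.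

*$A$ is not nil-clean in $M_2(k)$.* If $A=f+n$, then $\operatorname{tr}f=\operatorname{tr}A=0$, so $f$ has even rank and $f\in\{0,1\}$. Then $A$ or $A-1$ is nilpotent. But their only eigenvalues are $\omega$ and $\bar\omega$.

*$A\oplus0_2$ is nil-clean in $M_4(k)$.* We have $A\oplus0_2=f+n$ with
$$f=\begin{pmatrix}1&\bar\omega&0&\bar\omega\\0&\omega&1&\bar\omega\\0&0&0&0\\0&\omega&1&\bar\omega\end{pmatrix},\qquad n=\begin{pmatrix}0&\omega&0&\bar\omega\\\omega&\bar\omega&1&\bar\omega\\0&0&0&0\\0&\omega&1&\bar\omega\end{pmatrix}.$$
Let $\rho_i$ be the rows of $f$; note $\rho_2=\rho_4$ and $\rho_3=0$. Row 1 of $f^2$ is $\rho_1+\bar\omega\rho_2+\bar\omega\rho_4=\rho_1$. Rows 2 and 4 of $f^2$ are $\omega\rho_2+\bar\omega\rho_4=\rho_2$. So $f^2=f$. Since the third row of $n$ is zero, its characteristic polynomial is $\lambda$ times that of the submatrix on the indices $1,2,4$,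
$$\begin{pmatrix}0&\omega&\bar\omega\\\omega&\bar\omega&\bar\omega\\0&\omega&\bar\omega\end{pmatrix}.$$
This submatrix has trace $0$, determinant $0$ (two equal rows), and sum of principal $2\times2$ minors $\omega^2+0+(\bar\omega^2-\omega\bar\omega)=\bar\omega+(\omega+1)=0$. So $n$ is nilpotent.

Here $efe=\begin{pmatrix}1&\bar\omega\\0&\omega\end{pmatrix}$ is not idempotent, having the eigenvalue $\omega$. Also $ene=\begin{pmatrix}0&\omega\\\omega&\bar\omega\end{pmatrix}$ is not nilpotent, having determinant $\omega^2\ne0$.

So *zeros around a matrix can make it nil-clean*. This is not yet a counterexample, because $M_4(k)$ is not nil-clean. We must find a ring in which *every* element gets this help, while its corner keeps a bad element. Surrounding matrices over $k$ with zeros is not enough on its own: $\operatorname{diag}(\omega,0,\dots,0)$ has trace $\omega\notin\mathbb F_2$, while an idempotent plus a nilpotent over $k$ has trace $\operatorname{rank}f\cdot1\in\mathbb F_2$. We need to know exactly when zeros help.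

## 5. A splitting criterion and matrices with zero diagonal

**Lemma 1.** Let $A$ be a ring, $p=p^2\in A$, $q=1-p$, $a\in A$. If $pap-p$ and $qaq$ are nilpotent, then $a$ is nil-clean.

In block form with respect to $p,q$: if the upper left block is unipotent and the lower right block is nilpotent, the off-diagonal blocks do not matter.

*Proof.* We put the lower left block into the idempotent and the upper right block into the nilpotent. Let $f=p+qap$. Since $p\cdot qap=0$, $qap\cdot p=qap$ and $(qap)^2=0$, we get $f^2=f$. As $a=pap+paq+qap+qaq$,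
$$n:=a-f=u+paq+v,\qquad u=pap-p\in pAp,\quad v=qaq\in qAq .$$
In a product of such terms, $vu=uv=0$, $(paq)u=0$, $v(paq)=0$ and $(paq)^2=0$. So the only surviving words are powers of $u$, powers of $v$, and words with one $paq$, all $u$'s to its left and all $v$'s to its right:
$$n^m=u^m+v^m+\sum_{i+j=m-1}u^i(paq)v^j .$$
If $u^r=v^r=0$ with $r\ge 1$, take $m=2r$. In each term of the sum $i+j=2r-1$ forces $i\ge r$ or $j\ge r$, so $n^{2r}=0$. $\square$

**Lemma 2.** Let $K$ be a field and $B\in M_r(K)$ have trace $0$, with $B$ non-scalar or $r=1$. Then $B$ is similar to a matrix with zero diagonal.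

*Proof.* Induction on $r$. If $r=1$, then $B=0$. Let $r\ge2$.

**Step 1: make the first diagonal entry zero.** Not every vector is an eigenvector. Otherwise, for independent $v,w$ with $Bv=\lambda v$, $Bw=\mu w$, $B(v+w)=\nu(v+w)$, we get $\lambda=\nu=\mu$, and $B$ would be scalar. So there is $v$ with $v$ and $u:=Bv$ independent. In a basis $v,u,w_3,\dots,w_r$,
$$B=\begin{pmatrix}0&*\\\epsilon&B'\end{pmatrix},\qquad\epsilon=(1,0,\dots,0)^T,\quad\operatorname{tr}B'=0 .$$

**Step 2: make $B'$ eligible for induction.** The only obstacle is that $r\ge3$ and $B'=c$ is scalar. Then $Bw_3=\alpha v+cw_3$ for some $\alpha$. Replace $w_3$ by $w_3'=w_3+v$: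
$$Bw_3'=\alpha v+cw_3+u=(\alpha-c)v+u+cw_3' .$$
The new $B'$ has an entry $1$ off the diagonal (column $w_3'$, row $u$), so it is non-scalar. Still $Bv=u$, so the form of $B$ is unchanged and $\operatorname{tr}B'=0$.

**Step 3: induct.** Now $B'$ is non-scalar or of size $1$, so $GB'G^{-1}$ has zero diagonal for some $G$. Conjugate $B$ by $1\oplus G$. $\square$

**Lemma 3.** Let $K$ be a field and $X,Y\in M_r(K)$, where $X-1$ is non-scalar of trace $0$. Then $\begin{pmatrix}X&1\\Y&0\end{pmatrix}\in M_{2r}(K)$ is nil-clean. In particular, if $A\in GL_r(K)$ and $A-1$ is non-scalar of trace $0$, then $A\oplus0_r$ is nil-clean.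

*Proof.* The plan is to split $X-1$ into a strictly upper and a strictly lower triangular part and to move the lower part into the empty corner, after which Lemma 1 applies.

**Step 1: remove the diagonal.** Conjugation by $G\oplus G$ replaces $X,Y$ by $GXG^{-1},GYG^{-1}$ and keeps the blocks $1$ and $0$. By Lemma 2 we may assume $X=1+U+L$ with $U$ strictly upper and $L$ strictly lower triangular.

**Step 2: move $L$.** We compute
$$\begin{pmatrix}1&0\\L&1\end{pmatrix}\begin{pmatrix}X&1\\Y&0\end{pmatrix}\begin{pmatrix}1&0\\-L&1\end{pmatrix}=\begin{pmatrix}X&1\\LX+Y&L\end{pmatrix}\begin{pmatrix}1&0\\-L&1\end{pmatrix}=\begin{pmatrix}1+U&1\\LX+Y-L^2&L\end{pmatrix}.$$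
With $p=1\oplus0$, the hypotheses of Lemma 1 say that $U$ and $L$ are nilpotent, which is true.

**Step 3: the case $A\oplus0_r$.** Take $X=A$, $Y=0$. Since $A$ is invertible,
$$\begin{pmatrix}1&A^{-1}\\0&1\end{pmatrix}\begin{pmatrix}A&1\\0&0\end{pmatrix}\begin{pmatrix}1&-A^{-1}\\0&1\end{pmatrix}=\begin{pmatrix}A&1\\0&0\end{pmatrix}\begin{pmatrix}1&-A^{-1}\\0&1\end{pmatrix}=\begin{pmatrix}A&0\\0&0\end{pmatrix}.\qquad\square$$

In Example A, $A-1=\begin{pmatrix}0&1\\\omega&0\end{pmatrix}$ is non-scalar with zero diagonal, so Lemma 3 applies. Undoing the conjugations gives the matrices $f,n$ displayed there.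

## 6. Eigenvalue imbalance as an obstruction

We also need elements that are *not* nil-clean, with an obstruction that survives when matrices are repeated.

**Lemma 4.** Let $A\in M_r(k)$ be diagonalizable with eigenvalues $\omega,\bar\omega$ of multiplicities $\alpha>\beta$, where $\alpha+\beta=r$. Then $A$ is not nil-clean in $M_r(k)$.

*Proof.* Suppose $A=f+n$, and let $E=\ker(A-\omega)$, of dimension $\alpha$. If $w\in E\cap\operatorname{im}f$, then $nw=Aw-fw=(\omega-1)w$ with $\omega-1\ne0$, so $w=0$ because $n$ is nilpotent. If $w\in E\cap\ker f$, then $nw=\omega w$, so $w=0$. Thus $\operatorname{im}f$ and $\ker f$ both meet $E$ trivially, and both have dimension at most $r-\alpha=\beta$. Hence $r=\dim\operatorname{im}f+\dim\ker f\le2\beta<\alpha+\beta=r$, a contradiction. $\square$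

The imbalance matters: $\operatorname{diag}(\omega,\bar\omega)$ is similar to $C(x^2+x+1)$, which is nil-clean by (1).

## 7. A twisted limit of matrix rings over $\mathbb F_4$

We want a ring $S$, built from matrices over $k$, in which $\omega$ stays bad but every matrix over $S$ becomes nil-clean after zeros are added. By Lemma 3 two things can block an invertible matrix $A_0$: the trace of $A_0-1$, and $A_0$ being scalar. We remove both by letting a matrix grow into a sum of copies of itself and of its Frobenius twist.

- Even multiplicities make the trace vanish, in characteristic $2$.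
- If $A_0$ and $\sigma(A_0)$ both occur, the sum can be a scalar $c$ only if $c=\sigma(c)\in\mathbb F_2$.
- If the multiplicities of $A$ and $\sigma(A)$ are *different*, Lemma 4 keeps $\omega$ from being nil-clean.

**Construction.** Let $\varphi:M_q(k)\to M_{4q}(k)$, $\varphi(A)=A\oplus A\oplus A\oplus\sigma(A)$, an injective unital ring homomorphism, and
$$S=\varinjlim\big(k=M_1(k)\xrightarrow{\varphi}M_4(k)\xrightarrow{\varphi}M_{16}(k)\to\cdots\big),\qquad M_{4^i}(k)\subset S .$$
Let $R=\mathbb F_2\cdot1+M_\infty(S)$, an $\mathbb F_2$-algebra whose identity is the infinite identity matrix, and let $e=e_{11}$. Then $eRe=e_{11}Se_{11}\cong S$.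

**Theorem 1.** $R$ is nil-clean, and $eRe\cong S$ is not nil-clean.

*Proof.*

**Step 1: $S$ is not nil-clean.** The image of $\omega\in M_1(k)$ in $M_{4^i}(k)$ is a diagonal matrix with $\omega$ occurring $a_i$ times and $\bar\omega$ occurring $b_i$ times, where $(a_0,b_0)=(1,0)$ and, since $\sigma$ swaps $\omega$ and $\bar\omega$,
$$(a_{i+1},b_{i+1})=(3a_i+b_i,\;a_i+3b_i).$$
So $a_{i+1}-b_{i+1}=2(a_i-b_i)$ and $a_i-b_i=2^i>0$. If $\omega=f+n$ in $S$ with $f$ idempotent and $n$ nilpotent, then $f,n\in M_{4^i}(k)$ for some $i$. This contradicts Lemma 4.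

**Step 2: reduce to $M_\infty(S)$.** An element of $R$ is $x$ or $1+x$ with $x\in M_\infty(S)$. If $x=f+n$ is a nil-clean decomposition in $M_\infty(S)$, then $1+x=(1+f)+n$, and $1+f=1-f$ is idempotent. So it suffices that every $x\in M_\infty(S)$ is nil-clean in $M_\infty(S)$.

**Step 3: let $x$ grow by two steps.** Say $x\in M_m(S)$. Its entries lie in some $M_q(k)$ with $q=4^i$, so $x$ is given by $A\in M_m(M_q(k))=M_N(k)$, $N=mq$. Applying $\varphi$ to each entry gives a matrix with rows and columns indexed by triples (position among $m$, copy among $4$, position among $q$). Listing the copy index first, which is conjugation by a permutation matrix, gives $A^{\oplus3}\oplus\sigma(A)$. Doing this twice, with $\sigma^2=1$,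
$$\big(A^{\oplus3}\oplus\sigma(A)\big)^{\oplus3}\oplus\sigma\big(A^{\oplus3}\oplus\sigma(A)\big)\ \sim\ D:=A^{\oplus10}\oplus\sigma(A)^{\oplus6}.$$
So $x$ is represented in $M_m(M_{16q}(k))=M_{16N}(k)$ by a matrix similar to $D$. (One step would not do: $A^{\oplus3}\oplus\sigma(A)$ has trace $\operatorname{tr}A+\sigma(\operatorname{tr}A)$, which is $1$ if $\operatorname{tr}A=\omega$.)

**Step 4: add zeros.** Viewed in $M_{2m}(S)$, $x$ is $x\oplus0_m$, represented in $M_{2m}(M_{16q}(k))=M_{32N}(k)$ by a matrix similar to $D\oplus0_{16N}$. Since $M_{2m}(M_{16q}(k))\subset M_{2m}(S)\subset M_\infty(S)$, it suffices that $D\oplus0_{16N}$ is nil-clean in $M_{32N}(k)$.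

**Step 5: remove the nilpotent part.** By Fitting's lemma $A\sim A_0\oplus N_0$ with $A_0\in GL_p(k)$ and $N_0$ nilpotent; then $\sigma(A)\sim\sigma(A_0)\oplus\sigma(N_0)$. As $p\le N$,
$$D\oplus0_{16N}\sim(D_0\oplus0_{16p})\oplus(\text{a nilpotent matrix}),\qquad D_0=A_0^{\oplus10}\oplus\sigma(A_0)^{\oplus6}\in GL_{16p}(k),$$
the nilpotent matrix being $N_0^{\oplus10}\oplus\sigma(N_0)^{\oplus6}\oplus0_{16(N-p)}$. If $p=0$ we are done. Let $p\ge1$.

**Step 6: treat $D_0\oplus0_{16p}$.** In characteristic $2$, $\operatorname{tr}(D_0-1)=10\operatorname{tr}A_0+6\sigma(\operatorname{tr}A_0)-16p=0$. If $D_0-1$ is non-scalar, $D_0\oplus0_{16p}$ is nil-clean by Lemma 3. If $D_0=c$ is scalar, then $A_0=c$ and $\sigma(A_0)=c$, so $\sigma(c)=c$ and $c\in\mathbb F_2$. As $D_0$ is invertible, $c=1$, and $D_0\oplus0_{16p}=1\oplus0$ is idempotent. $\blacksquare$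

So the answer to the question is no.

## 8. Companion matrices with trace in the prime field

In Theorem 1, $ReR\subset M_\infty(S)\ne R$, so the corner is not full. For a full corner in a simple ring we cannot rely on zeros outside the matrix. We look for room inside the matrices, and for this we need to know which companion matrices are nil-clean.

**Lemma 5.** Let $K$ be a field, $g\in K[x]$ monic, $\deg g=N$, and $\operatorname{tr}C(g)=k_0\cdot1_K$ with $1\le k_0\le N-1$. Then $C(g)$ is nil-clean.

*Proof.* We look for a basis of $K[x]/(g)$ in which multiplication by $x$ has the block shape of Lemma 1, with a unipotent block of size $k_0$ and a nilpotent block of size $N'=N-k_0\ge1$.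

**Step 1: compare $g$ with $x^{N'}(x-1)^{k_0}$.** Both are monic of degree $N$ with $x^{N-1}$-coefficient $-k_0$. So $h=x^{N'}(x-1)^{k_0}-g$ has degree at most $N-2$. The polynomials $x^a$ $(0\le a\le N'-1)$ and $x^{N'-1}(x-1)^b$ $(1\le b\le k_0-1)$ have degrees $0,1,\dots,N-2$, one of each, so they span the polynomials of degree at most $N-2$. Grouping by the power of $x-1$,
$$h=\sum_{t=1}^{k_0}(x-1)^{k_0-t}r_t,\qquad\deg r_t\le N'-1.$$

**Step 2: define the basis.** Put $w_i=x^{i-1}$ for $1\le i\le N'+1$ and
$$w_{N'+j+1}=(x-1)w_{N'+j}-r_j\qquad(1\le j\le k_0-1).$$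
Since $\deg r_j\le N'-1$, each $w_i$ is monic of degree $i-1$, so $w_1,\dots,w_N$ is a basis of $K[x]/(g)$. Unrolling the recursion, $w_N=(x-1)^{k_0-1}x^{N'}-\sum_{t=1}^{k_0-1}(x-1)^{k_0-1-t}r_t$, hence
$$(x-1)w_N-r_{k_0}=x^{N'}(x-1)^{k_0}-\sum_{t=1}^{k_0}(x-1)^{k_0-t}r_t=x^{N'}(x-1)^{k_0}-h=g\equiv0 .$$

**Step 3: read off the blocks.** Let $V_2=\langle w_1,\dots,w_{N'}\rangle$, the polynomials of degree at most $N'-1$, so that all $r_t\in V_2$, and let $V_1=\langle w_{N'+1},\dots,w_N\rangle$. Then
$$xw_i=w_{i+1}\ (i\le N'),\qquad xw_{N'+j}=w_{N'+j}+w_{N'+j+1}+r_j\ (j<k_0),\qquad xw_N=w_N+r_{k_0}.$$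
Compressed to $V_1$ (dropping components in $V_2$), multiplication by $x$ sends $w_{N'+j}\mapsto w_{N'+j}+w_{N'+j+1}$ and $w_N\mapsto w_N$; this is unipotent. Compressed to $V_2$ it sends $w_i\mapsto w_{i+1}$ for $i<N'$ and $w_{N'}\mapsto0$; this is nilpotent. Apply Lemma 1 with $p$ the projection onto $V_1$ along $V_2$. $\square$

*Example.* Let $\operatorname{char}K=2$ and $g=x^3+c$, of trace $0=2\cdot1_K$, so $k_0=2$, $N'=1$. Here $h=x(x+1)^2-g=x+c=(x+1)\cdot1+(1+c)$, so $r_1=1$ and $r_2=1+c$. The basis is $w_1=1$, $w_2=x$, $w_3=(x+1)x+1=x^2+x+1$. Indeed $xw_2=x^2=w_2+w_3+r_1$ and $xw_3=c+x^2+x=w_3+r_2$.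

**Corollary 6.** Let $\operatorname{char}K=2$ and $\operatorname{tr}C(g)\in\{0,1\}$. Then $C(g)$ is nil-clean unless $g=x^2+c$ with $c\notin\{0,1\}$. In particular $M_n(\mathbb F_2)$ is nil-clean for all $n$ (a theorem of Breaz, Călugăreanu, Danchev and Micu, *Linear Algebra Appl.* 439 (2013)).

*Proof.* Let $N=\deg g$. *Trace $1$:* if $N\ge2$ use Lemma 5 with $k_0=1$; if $N=1$ then $C(g)=1$. *Trace $0$:* if $N\ge3$ use Lemma 5 with $k_0=2$, since $2\cdot1_K=0$; if $N=1$ then $C(g)=0$. If $N=2$ then $g=x^2+c$. For $c=0$, $C(g)$ is nilpotent. For $c=1$, $g=(x-1)^2$ and $C(g)$ is $1$ plus a nilpotent. For the last claim, a matrix over $\mathbb F_2$ is similar to a sum of companion matrices over $\mathbb F_2$; their traces lie in $\{0,1\}$ and the exception does not occur. $\square$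

Over $k$, two kinds of companion matrices are not covered: those of trace outside $\mathbb F_2$, and those of $x^2+c$ with $c\in k\setminus\mathbb F_2$. For the first kind we use Lemma 3 again. A companion matrix of *even* degree already contains a zero block of half its size.

**Lemma 7.** Let $K$ be a field and $g_1,\dots,g_r$ monic of the same even degree $2j>0$, with the traces $\operatorname{tr}C(g_i)$ not all equal and $\sum_i\operatorname{tr}C(g_i)=rj\cdot1_K$. Then $D=\bigoplus_iC(g_i)$ is nil-clean.

*Proof.*

**Step 1: find the zero block.** In the basis $v_t=x^{t-1}$ $(1\le t\le2j)$ of each block, $v_t\mapsto v_{t+1}$ for $t<2j$. Let $V_1$ be spanned by all $v_t$ with $t$ even and $V_2$ by all $v_t$ with $t$ odd, over all blocks, paired by $v_{2t-1}\leftrightarrow v_{2t}$. Each $v_{2t-1}\in V_2$ goes to its partner $v_{2t}\in V_1$. So with respect to $V_1\oplus V_2$,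
$$D=\begin{pmatrix}X&1\\Y&0\end{pmatrix},$$
with $X$ block diagonal, having $j\times j$ blocks $X_1,\dots,X_r$.

**Step 2: check the hypotheses of Lemma 3.** For $t<j$, $v_{2t}\mapsto v_{2t+1}\in V_2$, so only the last column of $X_i$ can be nonzero. Its diagonal entry is the coefficient of $v_{2j}$ in $xv_{2j}$, which is $\operatorname{tr}C(g_i)$. So $\operatorname{tr}X_i=\operatorname{tr}C(g_i)$ and $\operatorname{tr}(X-1)=rj-rj=0$ in $K$. If $X$ were a scalar $c$, then $\operatorname{tr}C(g_i)=jc$ for all $i$, contrary to hypothesis. So $X-1$ is non-scalar of trace $0$, and Lemma 3 applies. $\square$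

## 9. Blocks over $\mathbb F_2$ of odd degree as helpers

A companion matrix over $k$ of odd degree with trace outside $\mathbb F_2$ is still out of reach, and so is $x^2+c$. The remedy is to supply many copies of a matrix over $\mathbb F_2$ of odd size. It contains a companion block of odd degree, and merging this block with the bad one corrects parity or degree.

**Lemma 8.** Let $B\in M_m(\mathbb F_2)$ with $m$ odd, $A\in M_n(k)$ with $n\ge1$, and $d\ge8n$. Then $D=B^{\oplus d}\oplus A^{\oplus6}\oplus\sigma(A)^{\oplus2}$ is nil-clean over $k$.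

*Proof.*

**Step 1: cut $D$ into pieces.** Write $B\sim\bigoplus_jC(p_j)$ with $p_j$ powers of irreducibles of $\mathbb F_2[x]$. Since $m$ is odd, some $p=p_{j_0}$ has odd degree $l$; say $p=\pi^s$ with $\pi$ irreducible, so $\deg\pi$ is odd. Write $A\sim\bigoplus_{t=1}^{s'}C(q_t)$ with $q_t$ powers of monic irreducibles of $k[x]$; then $s'\le n$ and $\sigma(A)\sim\bigoplus_tC(\sigma q_t)$. As $d\ge8n\ge8s'$, $D$ is similar to the sum of the matrices
$$C(q_t)^{\oplus6}\oplus C(\sigma q_t)^{\oplus2}\oplus C(p)^{\oplus8}\qquad(1\le t\le s')\tag{2}$$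
and a (possibly empty) matrix over $\mathbb F_2$, which is nil-clean by Corollary 6. So it suffices to treat one matrix (2). Fix $q=q_t$, $h=\deg q$, $\tau=\operatorname{tr}C(q)$, $\tau_p=\operatorname{tr}C(p)\in\mathbb F_2$. Note $\operatorname{tr}C(\sigma q)=\sigma(\tau)$.

**Step 2: $\tau\in\mathbb F_2$ and $q\ne x^2+c$ for all $c\in k\setminus\mathbb F_2$.** The same then holds for $\sigma q$. All summands of (2) are nil-clean by Corollary 6.

**Step 3: $q=x^2+c$ with $c\in k\setminus\mathbb F_2$.** Here $q=(x+c^2)^2$, as $c^4=c$, and $\sigma q=(x+c)^2$. If $p$ were not coprime to $q$ or to $\sigma q$, then $p$, hence $\pi$, would have a root in $k\setminus\mathbb F_2=\{\omega,\bar\omega\}$. Then $\pi=x^2+x+1$, contradicting $\deg\pi$ odd. So $p$ is coprime to both, and (2) is similar to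
$$C(qp)^{\oplus6}\oplus C(\sigma(q)p)^{\oplus2}.\tag{3}$$
These polynomials have degree $2+l\ge3$ and trace $0+\tau_p\in\mathbb F_2$, so Corollary 6 applies.

**Step 4: $\tau\notin\mathbb F_2$ and $h$ even.** Now $\sigma(\tau)\ne\tau$. Apply Lemma 7 to $C(q)^{\oplus6}\oplus C(\sigma q)^{\oplus2}$ with $r=8$, $2j=h$: the traces are not all equal, and their sum $6\tau+2\sigma(\tau)=0$ equals $rj\cdot1_k=4h\cdot1_k=0$. The remaining summand $C(p)^{\oplus8}$ is over $\mathbb F_2$, hence nil-clean.

**Step 5: $\tau\notin\mathbb F_2$ and $h$ odd.** Write $q=\kappa^i$ with $\kappa$ monic irreducible over $k$. As $\sigma q$ and $q$ have different traces, $\sigma q\ne q$, so $\sigma\kappa\ne\kappa$.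

We claim that $\pi$ stays irreducible over $k$. Let $\theta$ be a root of $\pi$ and $\delta=\deg\pi$, which is odd. Then $k(\theta)$ contains $\mathbb F_{2^\delta}$ and $\mathbb F_4$, hence equals $\mathbb F_{2^{2\delta}}$ and has degree $\delta$ over $k$.

If $\kappa$ or $\sigma\kappa$ divided $p=\pi^s$, it would equal $\pi$. Since $\sigma\pi=\pi$, this gives $\kappa=\pi=\sigma\kappa$, which is impossible. So $p$ is coprime to $q$ and $\sigma q$, and (2) is again similar to (3). All degrees in (3) are $h+l$, which is even and positive. The traces $\tau+\tau_p$ and $\sigma(\tau)+\tau_p$ differ. With $r=8$ and $2j=h+l$, the total trace $6(\tau+\tau_p)+2(\sigma(\tau)+\tau_p)=0$ equals $rj\cdot1_k=4(h+l)\cdot1_k=0$. Lemma 7 applies. $\square$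

## 10. A simple nil-clean ring with a full corner that is not nil-clean

To use Lemma 8 at every stage we run a limit of products of a matrix ring over $\mathbb F_2$, of odd size, and a matrix ring over $k$. Each factor is fed into both factors of the next stage, which makes the limit simple.

**Construction.** Let $\Omega=\begin{pmatrix}0&1\\1&1\end{pmatrix}$. Since $\Omega^2=\Omega+1$, $\omega\mapsto\Omega$ gives $k\cong\mathbb F_2[\Omega]$. Let $\rho:M_n(k)\to M_{2n}(\mathbb F_2)$ replace each entry by its matrix under this isomorphism. Over $k$, $\Omega$ is conjugate to $\operatorname{diag}(\omega,\bar\omega)$. The same conjugation, done in every $2\times2$ block, turns the block of $a\in k$ into $\operatorname{diag}(a,\sigma(a))$. After a permutation of the basis,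
$$\rho(A)\sim A\oplus\sigma(A)\quad\text{over }k .$$
Put $m_0=n_0=1$ and
$$d_i=8n_i,\qquad m_{i+1}=m_i+2n_i,\qquad n_{i+1}=d_im_i+8n_i,\qquad R_i=M_{m_i}(\mathbb F_2)\times M_{n_i}(k).$$
All $m_i$ are odd. Define
$$\varphi_i:R_i\to R_{i+1},\qquad\varphi_i(B,A)=\big(B\oplus\rho(A),\ B^{\oplus d_i}\oplus A^{\oplus6}\oplus\sigma(A)^{\oplus2}\big).$$
The sizes match, and $\varphi_i$ is an injective unital ring homomorphism. Let $R=\varinjlim R_i$ and $e=(0,1)\in R_0=\mathbb F_2\times k$.

**Theorem 2.** $R$ is a countable, locally finite, simple nil-clean ring (also von Neumann regular), $ReR=R$, and $eRe$ is not nil-clean. Since $eRe$ and $R$ are Morita equivalent, nil-cleanness is not Morita invariant.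

*Proof.*

**Step 1: structure.** $R$ is a union of a chain of finite rings, hence countable and locally finite. Each $R_i$ is a product of matrix rings over fields, hence von Neumann regular, and so is the union. Let $J\ne0$ be an ideal of $R$ and $0\ne(B,A)\in J\cap R_i$. Both components of $\varphi_i(B,A)$ are nonzero: each contains $B$ as a block (as $d_i\ge1$), and they contain $\rho(A)$ and $A$ respectively. Now $J\cap R_{i+1}$ is an ideal of a product of two simple rings, hence a product of ideals of the factors. It contains an element with both components nonzero, so it is $R_{i+1}$. Thus $1\in J$ and $J=R$. So $R$ is simple, and $ReR=R$ as $e\ne0$.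

**Step 2: $R$ is nil-clean.** Let $(B,A)\in R_i$. In $R_{i+1}$ it becomes $\varphi_i(B,A)$. The first component is a matrix over $\mathbb F_2$, nil-clean by Corollary 6. The second is nil-clean by Lemma 8, with $m=m_i$ odd, $n=n_i\ge1$, $d=d_i=8n_i$.

**Step 3: follow one element of the corner.** Let $x=(0,\omega)\in eR_0e$, and let $x\mapsto(B_i,A_i)$, $e\mapsto(e_i',e_i'')$ in $R_i$. By induction, over $k$ both $B_i$ and $A_i$ are diagonalizable with eigenvalues in $\{0,\omega,\bar\omega\}$; in $B_i$ both $\omega$ and $\bar\omega$ have a common multiplicity $\gamma_i$, and in $A_i$ they have multiplicities $\alpha_i,\beta_i$. Indeed $(\gamma_0,\alpha_0,\beta_0)=(0,1,0)$. As $\sigma$ swaps $\omega$ and $\bar\omega$ and $B_{i+1}\sim B_i\oplus A_i\oplus\sigma(A_i)$ over $k$,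
$$\gamma_{i+1}=\gamma_i+\alpha_i+\beta_i,\quad\alpha_{i+1}=d_i\gamma_i+6\alpha_i+2\beta_i,\quad\beta_{i+1}=d_i\gamma_i+2\alpha_i+6\beta_i .$$
Hence $\alpha_{i+1}-\beta_{i+1}=4(\alpha_i-\beta_i)$ and $\alpha_i-\beta_i=4^i>0$.

**Step 4: $x$ is not nil-clean in $eRe$.** Since $x$ is invertible in $eR_0e$, which has identity $e$, $A_i$ is invertible in $e_i''M_{n_i}(k)e_i''$. So $A_i$ kills $\ker e_i''$ and acts invertibly on $\operatorname{im}e_i''$. Therefore $\operatorname{im}e_i''$ is the sum of the $\omega$- and $\bar\omega$-eigenspaces of $A_i$, of dimension $\alpha_i+\beta_i$. Under $e_i''M_{n_i}(k)e_i''\cong M_{\alpha_i+\beta_i}(k)$, $A_i$ becomes a diagonalizable matrix with eigenvalues $\omega,\bar\omega$ of multiplicities $\alpha_i>\beta_i$. Suppose $x=f+z$ in $eRe$ with $f$ idempotent and $z$ nilpotent. For some $i$ we have $f,z\in R_i$, and then $f=efe$, $z=eze$ lie in $eR_ie$. The second component writes $A_i$ as an idempotent plus a nilpotent in $e_i''M_{n_i}(k)e_i''$, contradicting Lemma 4. $\blacksquare$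

## 11. Centers of corners

In both examples the bad element is far from central in the corner: $\omega$ is central in $k$, but its images in the larger matrix rings are not scalar. The next theorem shows that a bad element cannot be central.

**Theorem 3.** Let $R$ be any nil-clean ring and $e=e^2\in R$. For every $s$ in the center of $eRe$, $s-s^2$ is nilpotent. Hence the center of $eRe$ is nil-clean; in particular, if $eRe$ is commutative, it is nil-clean.

*Proof.* We decompose $s=f+n$ in $R$ and compress $f$, as in Section 4. The compression $u=efe$ need not be idempotent, but it commutes with $s$. This lets us turn the nilpotency of $n$ into a statement about a $2\times2$ matrix over a commutative ring.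

**Step 1: a commutative ring and a $2\times2$ matrix.** Let $s=f+n$ with $f^2=f$ and $n^m=0$, $m\ge1$. Put $u=efe\in eRe$ and $w=fe\in Re$. Let $C$ be the subring of $eRe$ generated by $e,s,u$. Its identity is $e$, and it is commutative because $s$ is central in $eRe$. As $s=se$,
$$ne=(s-f)e=s-w,\qquad nw=(s-f)fe=sfe-fe=s(efe)-fe=su-w .$$
Regard $Re$ as a right $C$-module. Then
$$(ne,nw)=(e,w)\,\mathcal N,\qquad\mathcal N=\begin{pmatrix}s&su\\-1&-1\end{pmatrix}\in M_2(C).$$
Left multiplication by $n$ commutes with the right action of $C$, so iterating gives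
$$(e,w)\,\mathcal N^m=(n^me,n^mw)=0.\tag{4}$$

**Step 2: pass from $Re$ to $C$.** Suppose $\alpha,\beta\in C$ and $e\alpha+w\beta=0$. Left multiplication by $e$ gives $\alpha+u\beta=0$, since $ew=efe=u$. Left multiplication by $f$ gives $w(\alpha+\beta)=0$, since $fe=w$ and $fw=w$; a further left multiplication by $e$ gives $u(\alpha+\beta)=0$. Applying this to the two columns of $\mathcal N^m$ in (4),
$$(1,u)\,\mathcal N^m=0,\qquad(u,u)\,\mathcal N^m=0\qquad\text{over }C.\tag{5}$$

**Step 3: work modulo a prime.** Let $\mathfrak p$ be a prime ideal of $C$, and read (5) in the domain $C/\mathfrak p$.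

- If $u(1-u)\ne0$ there: the matrix $\begin{pmatrix}1&u\\u&u\end{pmatrix}$ has determinant $u-u^2\ne0$, and its product with $\mathcal N^m$ is $0$ by (5). So $\mathcal N^m=0$ over the fraction field. A nilpotent matrix over a field has trace $0$, so $s-1=\operatorname{tr}\mathcal N=0$.
- If $u=0$: $(1,0)\,\mathcal N=s\,(1,0)$, so (5) gives $s^m=0$ and $s=0$.
- If $u=1$: $(1,1)\,\mathcal N=(s-1)(1,1)$, so (5) gives $(s-1)^m=0$ and $s=1$.

In all cases $s-s^2\in\mathfrak p$. The intersection of all primes of a commutative ring consists of its nilpotent elements, so $s-s^2$ is nilpotent. (If $e=0$, then $C=0$ and there is nothing to prove.)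

**Step 4: lift the idempotent.** Let $t=s-s^2=s(e-s)$ with $t^r=0$, $r\ge1$, and work in the commutative subring generated by $e$ and $s$, with identity $e$. Expand $e=(s+(e-s))^{2r-1}$ and let
$$g=\sum_{i=r}^{2r-1}\binom{2r-1}{i}s^i(e-s)^{2r-1-i}.$$
Every term of $g$ is divisible by $s^r$, and every term of $e-g$ is divisible by $(e-s)^r$. So $g(e-g)$ is a multiple of $t^r=0$, and $g^2=g$. Modulo $t$, all terms of $g$ vanish except $s^{2r-1}$, and $s^2\equiv s$, so $g\equiv s$. Hence $s-g$ is a multiple of $t$ and is nilpotent. Both $g$ and $s-g$ lie in the subring generated by $e$ and $s$, which is contained in the center of $eRe$. So $s=g+(s-g)$ is nil-clean in the center. If $eRe$ is commutative, it is its own center. $\blacksquare$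

**Remark.** Steps 1–3 used only that the one element $s$ is nil-clean in $R$. So for a field $K$, $c\in K\setminus\{0,1\}$, $a\ge1$ and $b\ge0$, the matrix $c1_a\oplus0_b$ is not nil-clean in $M_{a+b}(K)$. Indeed, for $e=1_a\oplus0_b$ the element $s=ce$ is central in $eM_{a+b}(K)e$, and $s-s^2=(c-c^2)e$ is not nilpotent. For example, $\omega1_2\oplus0_b$ is not nil-clean over $k$ for any $b$, although its trace is $0$. So the scalar case had to be excluded in Lemma 3, and in Theorem 1 it was the Frobenius twist that removed it.
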